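# Inner mantles and the satisfaction predicate of $L$

## 1. Peeling off forcing: grounds and inner mantles

**Definition 1.** A *ground* of a model $V$ of ZFC is an inner model $W\subseteq V$ such that $V$ is a set forcing extension of $W$. The *mantle* of $V$ is the intersection of all grounds of $V$.

By theorems of Laver and Woodin the grounds are uniformly first-order definable, so the mantle is a definable class. By a theorem of Usuba the grounds are strongly downward directed, and the mantle is an inner model of ZFC. For example, the mantle of $L$ is $L$. If $c$ is a Cohen real over $L$, then $L$ is a ground of $L[c]$ and is contained in every inner model, so the mantle of $L[c]$ is $L$.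

**Definition 2** (inner mantles, as in Fuchs–Hamkins–Reitz). Let $N\models$ ZFC. Put $M^0=N$. If $M^\alpha$ is a class of $N$ that is definable over $(N,\in)$ with parameters and satisfies ZFC, then $M^{\alpha+1}$ is the mantle of $M^\alpha$ as computed inside $M^\alpha$; it is again a definable class of $N$ that satisfies ZFC. For limit $\lambda$, $M^\lambda=\bigcap_{\alpha<\lambda}M^\alpha$. The iteration is meaningful only as long as every stage to which the mantle operation is applied is a definable class of $N$ satisfying ZFC.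

In $L[c]$ we get $M^0=L[c]$ and $M^\eta=L$ for all $\eta\ge1$.

Throughout, $L$ denotes a countable transitive model of ZFC $+\ V=L$. "Set", "class" and "ordinal" refer to $L$ and its extensions, $\omega$ is standard, and generics exist. A *class forcing extension* of $L$ is $L[G]$, where $G$ is an $L$-generic filter for a class forcing notion definable over $(L,\in)$ with parameters, and $L[G]\models$ ZFC. The inner mantles are computed in the structure $(L[G],\in)$; the generic is not available as a predicate. "$M^\eta$ is a definable class" means: definable over $(L[G],\in)$ by a formula in the language $\{\in\}$ with parameters from $L[G]$, where the formula may depend on $\eta$. Finally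
$$\mathrm{Sat}_L=\{(\ulcorner\varphi\urcorner,\vec a):\vec a\in L,\ L\models\varphi[\vec a]\},$$
and "$M^\gamma$ can define $\mathrm{Sat}_L$" means that $\mathrm{Sat}_L$ is definable over $(M^\gamma,\in)$ by a formula of $\{\in\}$ with parameters from $M^\gamma$.

By Tarski's theorem, $L$ cannot define $\mathrm{Sat}_L$. Suppose we peel off one mantle after another, each stage below $\gamma$ being describable in the model we started from. Can the intersection at stage $\gamma$ know all truths of $L$? The handout "The geology of inner mantles" (http://kamerynjw.net/research/talks/2020-may-inner-mantles/inner-mantles-handout.pdf) conjectures that for every limit $\gamma$ some class forcing extension of $L$ behaves like this. The conjecture is true.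

**Theorem A.** Let $\gamma>0$ be a limit ordinal of $L$. There are a class forcing $\mathbb P$ definable over $L$ (with parameter $\gamma$) and an $L$-generic filter $G^*\subseteq\mathbb P$ with $L[G^*]\models$ ZFC such that in $L[G^*]$: every $M^\eta$ ($\eta<\gamma$) is a definable class satisfying ZFC, and $\mathrm{Sat}_L$ is definable over $(M^\gamma,\in)$.

The simplest extensions fail. With trivial forcing every $M^\eta$ is $L$. With a set forcing, $L$ is a ground, so $M^\eta=L$ for $\eta\ge1$, and Tarski forbids the conclusion. So the forcing must be a proper class, and it must be hard to peel off.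

We first prove the theorem for $\gamma=\omega$, where there is no limit stage before $\gamma$. Then we ask what changes for other $\gamma$.

## 2. Forcing facts used throughout

* **(E) Easton's lemma** (Jech, *Set Theory* (2003), Lemma 15.19). If $\mathbb A$ is closed under descending sequences of length $\le\lambda$, $\mathbb B$ is $\lambda^+$-c.c., and $H\times K$ is generic for $\mathbb B\times\mathbb A$, then every function from $\lambda$ to the ground model in $V[H\times K]$ lies in $V[H]$.
* **(I) Intermediate models.** If $h$ is generic over $W\models$ ZFC for a poset in $W$ and $A\in W[h]$ is a set of ordinals, then $W[A]=W[D\cap h]$ for a complete subalgebra $D$ of the Boolean completion, namely the one completely generated in $W$ by the values $[\![\alpha\in\dot A]\!]$. Moreover $W[h]$ is a set-generic extension of $W[A]$. (Here $h$ is identified with the induced ultrafilter.)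
* **(LW) Laver–Woodin, Usuba.** There is a formula $\Phi(x,r)$ such that whenever $W\subseteq N$ are transitive models of ZFC and $N=W[h]$ with $h$ generic over $W$ for a poset in $W$, there is $r\in W$ with $W=\{x\in N:N\models\Phi(x,r)\}$. So the grounds of $N$, as computed in $N$, are exactly the $W$ with this property. The mantle satisfies ZFC (Usuba).
* **(IM) Inner models** (Jech, Thm 13.9). A transitive class that contains the ordinals, is closed under Gödel operations and is almost universal satisfies ZF. It may be defined from extra predicates for which replacement holds.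
* **(P) Pretameness** (S. Friedman, *Fine Structure and Class Forcing*, Ch. 2). A class forcing $\mathbb Q$ is *pretame* over $(L,A)$ if for every $p\in\mathbb Q$ and every definable sequence $\langle D_i:i\in a\rangle$ of dense classes, $a$ a set, there are $q\le p$ and sets $d_i\subseteq D_i$ with $\langle d_i:i\in a\rangle\in L$ and every $d_i$ predense below $q$. If $\mathbb Q$ is pretame over $(L,A)\models$ ZFC, then the forcing theorem holds for $\mathbb Q$, and $(L[G],\in,A,G)$ satisfies ZFC minus Power Set, with replacement for formulas mentioning $A,G$.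
* **(GCH)** If $A\subseteq\lambda$ and $\mu\ge\lambda$ is a cardinal of $L[A]$, then $L[A]\models2^\mu=\mu^+$.

## 3. The elementarity levels $C_k$

We cut truth in $L$ into levels, each definable.

Let $\Lambda_z=L_{\omega(1+z)}$ for ordinals $z$, and $\Lambda_\infty=L$. A $\Sigma_k$ formula has $k$ alternating blocks of unbounded quantifiers (dummy quantifiers allowed), beginning with $\exists$, followed by a $\Delta_0$ matrix; $\Pi_k$ formulas are dual. Write $\prec_k$ for $\Sigma_k$-elementarity. The relation $\prec_0$ always holds between transitive sets or classes, one contained in the other. Let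
$$C_k=\{z:\Lambda_z\prec_kL\}.$$
Then $C_0=\mathrm{Ord}$ and $C_{k+1}\subseteq C_k$. For example $0\notin C_1$: $\Lambda_0=L_\omega$ has no nonzero limit ordinal, while $L$ does. On the other hand $\omega_1\in C_1$, because $\Lambda_{\omega_1}=L_{\omega_1}\prec_1L$.

**Lemma 1.** For each fixed $k$, $C_k$ is a definable closed unbounded class of $L$.

*Proof.* For fixed $k$, $\Sigma_k$-truth in $L$ is definable over $L$, so $C_k$ is definable.

*Unbounded.* Given $z_0$, choose $z_0<z_1<\cdots$ by recursion so that every formula that is $\Sigma_i$ for some $1\le i\le k$, with parameters in $\Lambda_{z_n}$ and true in $L$, has witnesses for its first block in $\Lambda_{z_{n+1}}$. Let $z=\sup_nz_n$. By induction on $i\le k$, $\Lambda_z\prec_iL$: let $\varphi=\exists\vec x\,\psi$ with $\psi\in\Pi_{i-1}$. If $\Lambda_z\models\varphi$, then $L\models\varphi$ because $\Lambda_z\prec_{i-1}L$. If $L\models\varphi$, there are witnesses in $\Lambda_z$, and $\Lambda_z\models\psi$ of them by $\Lambda_z\prec_{i-1}L$.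

*Closed.* Let $z$ be a limit of elements of $C_k$. The same induction works: if $L\models\exists\vec x\,\psi(\vec x,a)$ with $a\in\Lambda_{z'}$, $z'\in C_k\cap z$, then $\Lambda_{z'}$ contains witnesses $\vec x$ with $\Lambda_{z'}\models\psi$, hence $L\models\psi$, hence $\Lambda_z\models\psi$ by the induction hypothesis. $\square$

**Lemma 2.** If $z\in C_k\setminus C_{k+1}$, then $\{z'\in C_k:z<z',\ \Lambda_z\prec_{k+1}\Lambda_{z'}\}$ is bounded.

*Proof.* Choose $\varphi=\exists\vec x\,\psi$ with $\psi\in\Pi_k$ and parameters $a$ from $\Lambda_z$ such that $\Lambda_z$ and $L$ disagree on $\varphi(a)$. If $\Lambda_z\models\psi(\vec x,a)$ then $L\models\psi(\vec x,a)$, as $z\in C_k$. So $L\models\varphi(a)$ and $\Lambda_z\not\models\varphi(a)$. Fix a witness $\vec x\in\Lambda_\beta$ for $L$. If $z'\in C_k$ and $z'\ge\beta$, then $\Lambda_{z'}\models\psi(\vec x,a)$, so $\Lambda_{z'}\models\varphi(a)$ and $\Lambda_z\not\prec_{k+1}\Lambda_{z'}$. $\square$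

Effectively assign to each $\varphi$ a logically equivalent $\Sigma_{n_\varphi}$ formula $\varphi'$. Since $C_{n_\varphi}$ is unbounded,
$$L\models\varphi[\vec a]\iff\exists z\,\bigl(z\in C_{n_\varphi},\ \vec a\in\Lambda_z,\ \Lambda_z\models\varphi'[\vec a]\bigr).\tag{1}$$
So whoever can define the relation $\{(n,z):z\in C_n\}$ and see $L$ can define $\mathrm{Sat}_L$. In particular this relation is not definable over $L$, although each $C_n$ is.

## 4. The case $\gamma=\omega$: an object for each pair $(n,z)$

By (1) we want $M^\omega$ to know whether $z\in C_n$. Add for each pair $(n,z)$ a Cohen-type object, and arrange that it survives all finite mantle steps exactly if $z\in C_n$. An object survives a mantle step if it is coded into the GCH pattern at arbitrarily large cardinals, because a set forcing cannot change that pattern far up. If it is coded only boundedly often, we hope to find a ground without it.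

The first thing to try is: add the object $(n,z)$, and code it unboundedly often, and code the codes again, exactly when $z\in C_n$. This stops at once. The forcing must be definable over $L$, and this one needs a definition of $\{(n,z):z\in C_n\}$ over $L$, which does not exist.

What can be decided uniformly in $L$ is the *local* test "$\Lambda_{z'}\prec_k\Lambda_z$" with $z'<z<\infty$. So at a coding place $z$ we shall code the objects attached to $z'<z$ that pass the local test. For $z\in C_k$ the local test agrees with the true one. Codes at places $z\notin C_k$ may be wrong, but they are themselves thrown out by stage $k$. Lemma 2 says that an object which just fails level $k+1$ passes the local test at only boundedly many places $z\in C_k$. That is why it can be peeled off by a set forcing.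

The codes need ranks. A code of rank $i$ is meant to live in $M^0,\dots,M^i$ and to disappear in $M^{i+1}$; it codes objects that should survive into $M^{i+1}$.

## 5. A product of Cohen forcings over $L$

We now build the forcing that adds all objects. Fix in $L$ an infinite cardinal $\mu$ and a poset $\mathbb C$ with a largest element and $|\mathbb C|\le\mu$. For $\gamma=\omega$ take $\mu=\omega$ and $\mathbb C$ trivial. We carry $\mathbb C$ along because the general case will need it and the proofs do not change. Cardinal arithmetic is that of $L$ unless stated otherwise.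

By recursion let
$$\rho_\xi=\sup(\{\mu^+\}\cup\{\kappa_\zeta^{++}:\zeta<\xi\}),\qquad\kappa_\xi=\rho_\xi^{++}.$$
For $\mu=\omega$: $\rho_0=\omega_1$, $\kappa_0=\omega_3$, $\rho_1=\omega_5$, $\kappa_1=\omega_7$. Let $\mathbb A_\xi$ be the set of partial functions $\kappa_\xi^{++}\to2$ of size $<\kappa_\xi$, ordered by $\supseteq$. It is $<\!\kappa_\xi$-closed, $\kappa_\xi^+$-c.c. and of size $\kappa_\xi^{++}$. For an interval $I$ let $\mathbb A_I$ consist of all functions $q$ whose domain is a set $\subseteq I$, with $q(\zeta)\in\mathbb A_\zeta$ (full support). The order is coordinatewise, undefined coordinates counting as $\emptyset$. Let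
$$\hat{\mathbb P}=\mathbb C\times\mathbb A_{[0,\infty)},\qquad\hat{\mathbb P}_\beta=\mathbb C\times\mathbb A_{[0,\beta)}.$$
Since $|\xi|\le\rho_\xi$, we have $|\mathbb A_{[0,\xi)}|\le\rho_\xi^{\rho_\xi}=\rho_\xi^+$, so
$$|\hat{\mathbb P}_\xi|\le\rho_\xi^+<\kappa_\xi=(\rho_\xi^+)^+,\qquad\mathbb A_{[\xi,\tau)}\text{ is }<\!\kappa_\xi\text{-closed}\ (\tau\le\infty).\tag{2}$$
Let $\hat G=(g,\langle G_\xi\rangle_\xi)$ be $\hat{\mathbb P}$-generic over $L$, with $G_\xi:\kappa_\xi^{++}\to2$. Write $\hat G_I$ for the part on coordinates in $I$, $\hat G_\beta$ for the induced $\hat{\mathbb P}_\beta$-generic, and $\hat V=(L[\hat G],\in,\hat G)$.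

**Lemma 3.** (a) $\hat{\mathbb P}$ is pretame over $L$. (b) If $f\in L[\hat G]$ is a function from some $\delta<\kappa_\sigma$ into the ordinals, then $f\in L[\hat G_\sigma]$. (c) $\hat V\models$ ZFC. (d) The $L$-cardinals $\kappa_\xi,\kappa_\xi^+,\kappa_\xi^{++}$ remain cardinals in $L[\hat G]$. If $(L,\mathrm{Sat}_L)\models$ ZFC (schemata for formulas with $\mathrm{Sat}_L$) and $\hat G$ is generic for classes definable over $(L,\mathrm{Sat}_L)$, then (a) and (c) hold over $(L,\mathrm{Sat}_L)$ as well.

*Proof.* (a) Let $\langle D_i:i\in a\rangle$ be a definable sequence of dense classes and $p\in\hat{\mathbb P}$. Take $\sigma$ with $p\in\hat{\mathbb P}_\sigma$ and $|a|<\kappa_\sigma$. Enumerate $a\times\hat{\mathbb P}_\sigma=\{(i_\tau,r_\tau):\tau<\lambda\}$ with $\lambda<\kappa_\sigma$. Build descending $q_\tau\in\mathbb A_{[\sigma,\infty)}$, with $q_0=\emptyset$ and coordinatewise unions at limits. At step $\tau$ take the $L$-least $(r'_\tau,q')\in D_{i_\tau}$ with $r'_\tau\le r_\tau$ and $q'\le q_\tau$, and put $q_{\tau+1}=q'$.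 Let $d_i=\{(r'_\tau,q_{\tau+1}):i_\tau=i\}\subseteq D_i$, a set. If $(r,q)\le(p,q_\lambda)$ with $r\in\hat{\mathbb P}_\sigma$, $q\in\mathbb A_{[\sigma,\infty)}$, let $(i,r)=(i_\tau,r_\tau)$. Then $(r'_\tau,q)$ extends both $(r,q)$ and $(r'_\tau,q_{\tau+1})\in d_i$. So each $d_i$ is predense below $(p,q_\lambda)$. The same argument works over $(L,\mathrm{Sat}_L)$.

(b) Every name is a set, so $f\in L[\hat G_\tau]$ for some $\tau>\sigma$. Apply (E) with $\lambda=\rho_\sigma^+$, $\mathbb B=\hat{\mathbb P}_\sigma$, $\mathbb A=\mathbb A_{[\sigma,\tau)}$. By (2), $\mathbb B$ has size $<\kappa_\sigma=\lambda^+$ and $\mathbb A$ is closed under sequences of length $\le\lambda$; and $|\delta|\le\lambda$.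

(c) By (P) only Power Set and AC remain. AC holds since it holds in each $L[\hat G_\tau]$. By (b) the subsets of $\delta<\kappa_\sigma$ in $L[\hat G]$ are those in $L[\hat G_\sigma]$, so they form a set; with AC this gives Power Set.

(d) A function collapsing $\kappa_\xi^+$ or $\kappa_\xi^{++}$ has domain an ordinal $<\kappa_{\xi+1}$, so by (b) it lies in $L[\hat G_{\xi+1}]$. This is impossible: $\hat{\mathbb P}_{\xi+1}\cong\hat{\mathbb P}_\xi\times\mathbb A_\xi$ with $|\hat{\mathbb P}_\xi|<\kappa_\xi$ and $\mathbb A_\xi$ $\kappa_\xi^+$-c.c., so the product is $\kappa_\xi^+$-c.c. A function collapsing $\kappa_\xi$ has domain $<\kappa_\xi$, so it lies in $L[\hat G_\xi]$, impossible since $|\hat{\mathbb P}_\xi|<\kappa_\xi$. $\square$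

The next lemma is the only symmetry we use.

**Lemma 4 (flipping).** Let $H=(g,\langle G_\zeta\rangle_{\zeta<\beta})$ be $\hat{\mathbb P}_\beta$-generic over $L$ and $q\in\mathbb A_{[0,\beta)}$. Put $E_\zeta=\{e\in\mathrm{dom}\,q(\zeta):q(\zeta)(e)\ne G_\zeta(e)\}$ for $\zeta\in\mathrm{dom}\,q$. Let $H^q$ arise from $H$ by changing the values of each $G_\zeta$ exactly on $E_\zeta$. Then $\langle E_\zeta\rangle\in L$, $H^q$ is $\hat{\mathbb P}_\beta$-generic over $L$ with the same $g$, its part on $\mathbb A_{[0,\beta)}$ is generic over $L[g]$ and contains $q$, and $G_\zeta$ changes only if $\zeta\in\mathrm{dom}\,q$ and $q(\zeta)\not\subseteq G_\zeta$.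

*Proof.* The conditions $r$ with $\mathrm{dom}\,r(\zeta)\supseteq\mathrm{dom}\,q(\zeta)$ for all $\zeta\in\mathrm{dom}\,q$ are dense, by full support. Some such $r$ is in the generic, and $\langle E_\zeta\rangle$ is computed from $q$ and $r$. So it is in $L$, and flipping all bits in the $E_\zeta$ is an automorphism of $\mathbb A_{[0,\beta)}$ lying in $L$. Images of generics over $L[g]$ under it are generic over $L[g]$. The rest is clear. $\square$

## 6. Records and the GCH pattern

All our inner models will be unions $\bigcup_\beta L[y_\beta]$, where $y_\beta$ is a piece of information about $\hat G_\beta$. We isolate what must hold of $y$.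

**Definition 3.** A *record* is a sequence $y=\langle y_\beta:\beta\in\mathrm{Ord}\rangle$, definable over $\hat V$, such that

* (R1) $y_\beta\in L[\hat G_\beta]$, and $y_\beta\subseteq B_\beta$ for some $B_\beta\in L$ with $|B_\beta|\le\rho_\beta^+$;
* (R2) $y_\beta\in L[y_{\beta'}]$ for $\beta\le\beta'$;
* (R3) $y_\tau\in L[y_\sigma][\hat G_{[\sigma,\tau)}]$ for $\sigma\le\tau$;
* (R4) for each $\xi$, either $G_\xi\in L[y_{\xi+1}]$ ("$\xi$ is on") or $y_{\xi+1}\in L[y_\xi]$ ("$\xi$ is off").

Let $\mathrm{on}(y)=\{\xi:G_\xi\in L[y_{\xi+1}]\}$ and $N(y)=\bigcup_\beta L[y_\beta]$.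

By (R1), a bijection in $L$ turns $y_\beta$ into some $A\subseteq\rho_\beta^+<\kappa_\beta$ with $L[y_\beta]=L[A]$. With $\mathbb C$ trivial, here are two examples. If $y_\beta=\emptyset$ for all $\beta$, then $N(y)=L$ and everything is off. If $y_\beta=\{(\zeta,c):\zeta<\beta,G_\zeta(c)=1\}$, then $N(y)=L[\hat G]$ and everything is on.

**Lemma 5.** Let $y$ be a record. (a) $N(y)\models$ ZFC. (b) If $x\in N(y)$ and $x\subseteq\delta<\kappa_\sigma$, then $x\in L[y_\sigma]$.

*Proof.* (a) $N(y)$ is an increasing union of transitive ZFC models containing all ordinals, so it is closed under Gödel operations and satisfies AC. It is a definable class of $\hat V$. If $A\subseteq N(y)$ is a set of $\hat V$, replacement in $\hat V$ gives $\beta$ with $A\subseteq L[y_\beta]$. So $A\subseteq V_\alpha^{L[y_\beta]}\in N(y)$ for some $\alpha$. Apply (IM) in $\hat V$.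

(b) Say $x\in L[y_\tau]$ with $\tau>\sigma$. As $L\subseteq L[y_\sigma]\subseteq L[\hat G_\sigma]$, fact (I) gives $L[y_\sigma]=L[H]$ with $H$ generic over $L$ for a complete subalgebra $\mathbb B$ of the Boolean completion of $\hat{\mathbb P}_\sigma$. By (2), $\mathbb B$ is $\kappa_\sigma$-c.c. Since $\hat G_{[\sigma,\tau)}$ is generic over $L[\hat G_\sigma]\supseteq L[H]$, (E) applies to $\mathbb B\times\mathbb A_{[\sigma,\tau)}$ with $\lambda=\rho_\sigma^+$, $\lambda^+=\kappa_\sigma$. By (R3), $x\in L[H][\hat G_{[\sigma,\tau)}]$; hence $x\in L[H]=L[y_\sigma]$. $\square$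

**Lemma 6 (pattern).** Let $y$ be a record. If $\xi\in\mathrm{on}(y)$, then $N(y)\models2^{\kappa_\xi}\ge\kappa_\xi^{++}$. If $\xi\notin\mathrm{on}(y)$, then $N(y)\models2^{\kappa_\xi}=\kappa_\xi^+$. Here $\kappa_\xi^+,\kappa_\xi^{++}$ are the same in $L$, $N(y)$ and $L[\hat G]$.

*Proof.* The last statement is Lemma 3(d). Let $\xi\in\mathrm{on}(y)$. Fix a bijection $\pi:\kappa_\xi^{++}\times\kappa_\xi\to\kappa_\xi^{++}$ in $L$. The sets $\{e<\kappa_\xi:G_\xi(\pi(a,e))=1\}$, $a<\kappa_\xi^{++}$, are in $N(y)$, and by genericity over $L$ they are distinct. Let $\xi\notin\mathrm{on}(y)$. As $\kappa_\xi<\kappa_{\xi+1}$, Lemma 5(b) puts all subsets of $\kappa_\xi$ in $N(y)$ into $L[y_{\xi+1}]$, which equals $L[y_\xi]$ by (R4) and (R2). This is $L[A]$ for some $A\subseteq\rho_\xi^+<\kappa_\xi$, so $2^{\kappa_\xi}=\kappa_\xi^+$ there by (GCH). $\square$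

**Lemma 7 (grounds see the pattern).** Let $y$ be a record and $N(y)=W[h]$ with $h$ generic over $W\models$ ZFC for $Q\in W$, $\theta=|Q|^W$. Let $I\in L$ be a set of ordinals $\xi$ with $\kappa_\xi>\theta$. Then $\mathrm{on}(y)\cap I=\{\xi\in I:W\models2^{\kappa_\xi}\ne\kappa_\xi^+\}\in W$.

*Proof.* Since $L\subseteq W\subseteq L[\hat G]$, the cardinals $\kappa_\xi,\kappa_\xi^+,\kappa_\xi^{++}$ of $L$ are these cardinals in $W$ and $N(y)$. If $W\models2^{\kappa_\xi}=\kappa_\xi^+$, counting nice names gives $N(y)\models2^{\kappa_\xi}=\kappa_\xi^+$, since $(2^\theta)^{\kappa_\xi}=2^{\kappa_\xi}$ in $W$. If $W\models2^{\kappa_\xi}\ge\kappa_\xi^{++}$, so does $N(y)$. Now use Lemma 6. The set is in $W$ because it is defined in $W$ from $\langle\kappa_\xi:\xi\in I\rangle\in L$. $\square$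

**Lemma 8 (a criterion for grounds).** Let $y,y'$ be records with $N(y')\subseteq N(y)$, and let $\tau$ be such that $y_\beta\in L[y'_\beta,y_\tau]$ for all $\beta\ge\tau$. Then $N(y')$ is a ground of $N(y)$, and it is one of the grounds over which the mantle of $N(y)$, computed inside $N(y)$, is the intersection.

*Proof.* Let $W=N(y')$ and $W_0=L[y'_\tau]$.

**Step 1: find a small generic $h$ over $W$ that adds $y_\tau$.** As $L\subseteq W_0\subseteq L[\hat G_\tau]$, fact (I) gives $Q\in W_0$ and $h$, $Q$-generic over $W_0$, with $W_0[h]=L[\hat G_\tau]$. For $\tau'>\tau$, $\hat G_{[\tau,\tau')}$ is generic over $W_0[h]$ for $\mathbb A_{[\tau,\tau')}\in W_0$. So $h$ is $Q$-generic over $W_0[\hat G_{[\tau,\tau')}]$, which contains $L[y'_{\tau'}]$ by (R3). Every dense subset of $Q$ in $W$ lies in some $L[y'_{\tau'}]$, so $h$ is $Q$-generic over $W$. Let $A$ be a set of ordinals coding $y_\tau$ via a bijection in $L$. Then $A\in L[\hat G_\tau]=W_0[h]\subseteq W[h]$.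

**Step 2: cut $h$ down to what $A$ knows.** Let $B$ be the Boolean completion of $Q$ in $W$, view $h$ as an ultrafilter on $B$, let $\dot A\in W$ be a name for $A$, and let $D$ be the complete subalgebra of $B$ completely generated in $W$ by the elements $[\![\alpha\in\dot A]\!]$. Then $D\cap h$ is generic over $W$ for $D$. We show $N(y)=W[D\cap h]$.

"$\supseteq$": in $W$, $D$ is obtained from the generators by a transfinite iteration of complements and sums. We have $[\![\alpha\in\dot A]\!]\in h$ iff $\alpha\in A$; $-b\in h$ iff $b\notin h$; and, by genericity, $\sum_ib_i\in h$ iff some $b_i\in h$, for families in $W$. So $D\cap h$ is computed from $A$ by recursion in $N(y)\supseteq W\cup\{A\}$, and $W[D\cap h]\subseteq N(y)$.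

"$\subseteq$": $A\in W[D\cap h]$, since $\alpha\in A$ iff $[\![\alpha\in\dot A]\!]\in D\cap h$. So $y_\tau\in W[D\cap h]$, and for $\beta\ge\tau$, $y_\beta\in L[y'_\beta,y_\tau]\subseteq W[D\cap h]$.

**Step 3: $N(y)$ itself recognizes $W$ as a ground.** This is (LW), applied to $W\subseteq N(y)=W[D\cap h]$. $\square$

**Lemma 9.** Let $N\subseteq M$ be transitive classes containing the ordinals, $N\models$ ZFC, and $M$ an intersection of transitive models of ZFC. If every set of ordinals in $M$ lies in $N$, then $M=N$.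

*Proof.* Otherwise pick $x\in M\setminus N$ of minimal rank. Its elements are in $N$, so $x\subseteq a$ for some $a=V_\alpha^N\in N$. Let $f\in N$ be a bijection of $a$ onto an ordinal. Each of the models whose intersection is $M$ contains $f$ and $x$, hence $f[x]$. So $f[x]\in M$ is a set of ordinals, $f[x]\in N$, and $x\in N$, a contradiction. $\square$

**Example (nothing coded).** Let $\mathbb C$ be trivial. Then the mantle of $L[\hat G]$ is $L$. Indeed, let $y$ be the full record, and for each $\sigma$ let $y^{\sigma}_\beta=\{(\zeta,c):\sigma\le\zeta<\beta,\ G_\zeta(c)=1\}$. These are records (coordinates below $\sigma$ are off), and Lemma 8 with $\tau=\sigma$ shows that $N(y^\sigma)$ is a ground of $N(y)=L[\hat G]$. A set of ordinals $x\subseteq\delta<\kappa_\sigma$ in the mantle lies in $N(y^\sigma)$, hence in $L[y^\sigma_\sigma]=L[\emptyset]=L$ by Lemma 5(b). Lemma 9 finishes the argument. So uncoded objects all disappear in one step.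

## 7. Two tools: thinning a generic, and reading off satisfaction

Our models will keep only the objects in a certain class $X$ depending on $\hat G$. The next lemma says when such a thinned object is generic for a forcing definable over $L$.

**Lemma 10 (thinning).** Suppose that, by a definition over $L$ uniform in $\beta$, a $\hat{\mathbb P}_\beta$-name $\dot G^*_\beta$ is given for each $\beta$; write $G^*_\beta(H)\subseteq\hat{\mathbb P}_\beta$ for its value at a generic $H$. Assume for all $\hat{\mathbb P}_\beta$-generic $H$: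

* (T1) $H\subseteq G^*_\beta(H)$;
* (T2) if $\beta\le\beta'$ and $H'$ is $\hat{\mathbb P}_{\beta'}$-generic with $H'\cap\hat{\mathbb P}_\beta=H$, then $G^*_{\beta'}(H')\cap\hat{\mathbb P}_\beta=G^*_\beta(H)$;
* (T3) for every $p\in G^*_\beta(H)$ there is a $\hat{\mathbb P}_\beta$-generic $H^\circ\ni p$ with $G^*_\beta(H^\circ)=G^*_\beta(H)$.

Let $p\le^*q$ iff $p\Vdash^L_{\hat{\mathbb P}_\beta}q\in\dot G^*_\beta$ for some (equivalently every) $\beta$ with $p,q\in\hat{\mathbb P}_\beta$. Put $\mathbb P=(\hat{\mathbb P},\le^*)$, $G^*_\beta=G^*_\beta(\hat G_\beta)$, $G^*=\bigcup_\beta G^*_\beta$. Then $\mathbb P$ is a preorder definable over $L$ from the parameters used, $G^*$ is a $\mathbb P$-generic filter over $L$, and $L[G^*]=\bigcup_\beta L[G^*_\beta]$.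

*Proof.* "Some" and "every" agree by (T2), since a $\hat{\mathbb P}_\beta$-generic containing $p$ extends to a $\hat{\mathbb P}_{\beta'}$-generic.

*Preorder.* Reflexivity is (T1). Let $p\le^*q\le^*r$ and $p\in H$ with $H$ generic for a large $\hat{\mathbb P}_\beta$. Then $q\in G^*_\beta(H)$. Take $H^\circ\ni q$ as in (T3); then $r\in G^*_\beta(H^\circ)=G^*_\beta(H)$. So $p\le^*r$.

*Filter.* If $q\in G^*$ and $q\le^*r$, the argument just given with $H=\hat G_\beta$ shows $r\in G^*$. If $p,q\in G^*$, some $r\in\hat G_\beta$ forces both into $\dot G^*_\beta$, so $r\le^*p,q$, and $r\in G^*$ by (T1).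

*Genericity.* Let $D\subseteq\mathbb P$ be dense and definable over $L$, and $D'=\{r:\exists d\in D\ r\le^*d\}$. We show that $D'$ is dense in $\hat{\mathbb P}$. Given $p$, take $d\in D$ with $d\le^*p$, a $\beta$ with $p,d\in\hat{\mathbb P}_\beta$, and a $\hat{\mathbb P}_\beta$-generic $H\ni d$. Then $p\in G^*_\beta(H)$. By (T3) there is a generic $H^\circ\ni p$ with $G^*_\beta(H^\circ)=G^*_\beta(H)\ni d$. So some $r\in H^\circ$, $r\le p$, forces $d\in\dot G^*_\beta$, that is, $r\in D'$. Hence there is $r\in\hat G\cap D'$, say $r\le^*d\in D$. Then $r\in G^*$, and $d\in G^*$ by upward closure.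

*Extension.* Every $\mathbb P$-name is a set, so it is a $\hat{\mathbb P}_\beta$-name for some $\beta$. The same argument for fixed $\beta$ shows that $G^*_\beta$ is generic for the set forcing $(\hat{\mathbb P}_\beta,\le^*)$, so $L[G^*_\beta]$ has its usual meaning, and $L[G^*]=\bigcup_\beta L[G^*_\beta]$. $\square$

The second tool turns "object $(n,z)$ survives iff $z\in C_n$" into a definition of $\mathrm{Sat}_L$.

**Lemma 11.** Let $y^\eta$ ($\eta<\gamma$) be records, and let $\varepsilon:\omega\times\mathrm{Ord}\to\mathrm{Ord}$ be definable over $L$ with parameters, such that for all $n,z$: $z\in C_n$ iff $\varepsilon(n,z)\in\mathrm{on}(y^\eta)$ for every $\eta<\gamma$. Then $\mathrm{Sat}_L$ is definable over $(M,\in)$, where $M=\bigcap_{\eta<\gamma}N(y^\eta)$.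

*Proof.* $M$ is a transitive class containing $L$; it need not satisfy ZFC. $L$ is definable in $M$: "$x\in L$" is expressed by a $\Sigma_1$ formula whose witnesses, for $x\in L$, lie in $L$. So relations definable over $L$ with parameters are definable over $M$ by relativizing to $L$. This applies to $\varepsilon$, $\zeta\mapsto\kappa_\zeta$ and $\zeta\mapsto\mathbb A_\zeta$. We claim, for $\zeta=\varepsilon(n,z)$:

$z\in C_n$ iff $M$ contains a function $H:(\kappa_\zeta^{++})^L\to2$ that is $\mathbb A_\zeta$-generic over $L$, i.e. for every $D\in L$ dense in $\mathbb A_\zeta$ some $r\in D$ has $r\subseteq H$.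

If $z\in C_n$, then $G_\zeta\in N(y^\eta)$ for all $\eta$, so $G_\zeta\in M$. If $z\notin C_n$, there is $\eta$ with $\zeta\notin\mathrm{on}(y^\eta)$, so $N(y^\eta)\models2^{\kappa_\zeta}=\kappa_\zeta^+$ with $\kappa_\zeta^+,\kappa_\zeta^{++}$ as in $L$. A generic $H\in M\subseteq N(y^\eta)$ would give $\kappa_\zeta^{++}$ distinct subsets of $\kappa_\zeta$ in $N(y^\eta)$, as in the proof of Lemma 6, a contradiction.

So $\{(n,z):z\in C_n\}$ is definable over $(M,\in)$, and then so is the right side of (1). $\square$

## 8. Coordinates and the classes $T_j$ for $\gamma=\omega$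

Let $\mu=\omega$ and $\mathbb C$ be trivial; we omit $g$. We name the coordinates. Let $\sigma_0=0$, let $\sigma$ be continuous, and
$$\mathrm{Targ}_z=\{(\zeta,c):\zeta<\sigma_z,\ c<\kappa_\zeta^{++}\},\qquad\sigma_{z+1}=\sigma_z+\omega+|\omega\times\mathrm{Targ}_z|.$$
Via $L$-least bijections each ordinal in $I_z=[\sigma_z,\sigma_{z+1})$ is uniquely $\varepsilon(n,z)$ with $n<\omega$, or $\chi(i,z,t)$ with $i<\omega$, $t\in\mathrm{Targ}_z$. For example $I_0=\{\varepsilon(n,0):n<\omega\}=\omega$. The coordinate $\varepsilon(n,z)$ carries the object for the pair $(n,z)$. The coordinate $\chi(i,z,(\zeta,c))$ is a code of rank $i$, at place $z$, for the bit $G_\zeta(c)$; note $\zeta<\sigma_z\le\chi(i,z,(\zeta,c))$.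

For $z\in\mathrm{Ord}\cup\{\infty\}$ (with $\sigma_\infty=\infty$) and $j<\omega$ let
$$T^z_j=\{\varepsilon(n,z'):z'<z,\ \Lambda_{z'}\prec_{\min(n,j)}\Lambda_z\}\cup\{\chi(i',z',t'):z'<z,\ i'\ge j,\ \Lambda_{z'}\prec_j\Lambda_z\},$$
and $T_j=T^\infty_j$, the class of coordinates meant to be still present after $j$ mantle steps. For $z<\infty$, $T^z_j$ is a set, uniformly definable in $L$; it is the guess made at place $z$. Each $T_j$ is a class definable over $L$, by a formula depending on $j$, and $T_0=\mathrm{Ord}$. Two properties are immediate: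
$$j\le j'\Rightarrow T^z_{j'}\subseteq T^z_j,\qquad z\in C_j\Rightarrow T^z_j=T_j\cap\sigma_z.\tag{3}$$
The second holds because for $k\le j$ and $z'<z$, $\Lambda_z\prec_kL$ gives: $\Lambda_{z'}\prec_k\Lambda_z$ iff $\Lambda_{z'}\prec_kL$.

Define $X\subseteq\mathrm{Ord}$ recursively: $\varepsilon(n,z)\in X$ always, and
$$\chi(i,z,(\zeta,c))\in X\iff\zeta\in T^z_{i+1},\ \zeta\in X\text{ and }G_\zeta(c)=1.$$
So $X\cap\beta$ is computed from $\hat G_\beta$. For the rest of Sections 8 to 10, $T$ ranges over classes definable over $\hat V$ with $T\cap\beta\in L$ for all $\beta$. Call $T$ *closed* if $\chi(i,z,(\zeta,c))\in T$ and $\zeta\in T^z_{i+1}$ imply $\zeta\in T$. For instance $\mathrm{Ord}$ and $\emptyset$ are closed, and so is each $T_j$: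
$$\chi(i,z,t)\in T_j\ \Rightarrow\ i\ge j,\ z\in C_j,\ T^z_{i+1}\subseteq T^z_j=T_j\cap\sigma_z.\tag{4}$$
Let $y_\beta(T)=\{(\zeta,c):\zeta\in X\cap T\cap\beta,\ G_\zeta(c)=1\}$. Since each $G_\zeta$ takes the value 1, the domain of this relation is $X\cap T\cap\beta$.

**Lemma 12.** If $T$ is closed, then $y(T)$ is a record with $\mathrm{on}(y(T))=X\cap T$.

*Proof.* (R1): $y_\beta(T)$ is computed from $\hat G_\beta$ and $T\cap\beta\in L$, and it is a subset of $\{(\zeta,c):\zeta<\beta,c<\kappa_\zeta^{++}\}$, of size $\le\rho_\beta$. (R2): restrict. (R3): compute $X\cap T\cap[\sigma,\tau)$ by recursion. For $\xi=\chi(i,z,(\zeta,c))\in T$, $\xi\in X$ iff $\zeta\in T^z_{i+1}$, $\zeta\in X\cap T$ (by closedness) and $G_\zeta(c)=1$. This is read off from $y_\sigma(T)$ if $\zeta<\sigma$, and from earlier recursion steps and $\hat G_{[\sigma,\tau)}$ otherwise. (R4): if $\xi\in X\cap T$, then $G_\xi\in L[y_{\xi+1}(T)]$; if $\xi\notin X\cap T$, then $y_{\xi+1}(T)=y_\xi(T)$. By Lemma 6 the two cases of (R4) exclude each other, so $\mathrm{on}(y(T))=X\cap T$.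 $\square$

Write $N(T)=N(y(T))$ and $N_j=N(T_j)$. If $T\subseteq T'$ then $N(T)\subseteq N(T')$, because $T\cap\beta\in L$.

**Lemma 13.** $N_0$ is a class forcing extension $L[G^*]$ of $L$.

*Proof.* For $\hat{\mathbb P}_\beta$-generic $H$ let $G^*_\beta(H)=\{q\in\mathbb A_{[0,\beta)}:q(\zeta)\subseteq G_\zeta\text{ for all }\zeta\in X\cap\mathrm{dom}\,q\}$, with $X$ and $G_\zeta$ computed from $H$. (T1) and (T2) of Lemma 10 are clear. (T3): given $q\in G^*_\beta(H)$, take $H^\circ=H^q\ni q$ from Lemma 4. Only coordinates outside $X$ change. By recursion $X\cap\beta$ is unchanged, because the rule for $X$ uses only $G_\zeta$ with $\zeta\in X$. So $G^*_\beta(H^q)=G^*_\beta(H)$.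

It remains to see $L[G^*_\beta]=L[y_\beta(\mathrm{Ord})]$. "$\subseteq$" is clear. Conversely, $\zeta\in X$ iff not both conditions $\{(\zeta,\{(0,b)\})\}$, $b<2$, are in $G^*_\beta$; and for $\zeta\in X$, $G_\zeta(e)=b$ iff $\{(\zeta,\{(e,b)\})\}\in G^*_\beta$. As $T_0=\mathrm{Ord}$, $L[G^*]=N_0$, and $N_0\models$ ZFC by Lemma 5. $\square$

## 9. For $\gamma=\omega$, the mantle of $N_j$ is $N_{j+1}$

**Lemma 14.** For each $j<\omega$ the mantle of $N_j$ is $N_{j+1}$.

*Proof.* **Step 1: every ground $W$ of $N_j$ contains $N_{j+1}$.** We read $y_\beta(T_{j+1})$ off the GCH pattern in $W$. Let $N_j$ be generic over $W$ for a poset of size $\theta$ in $W$, and let $\beta$ be given. Choose $z\in C_{j+1}$ with $\sigma_z\ge\beta$ and $\kappa_{\sigma_z}>\theta$. By Lemmas 7 and 12, $Z=X\cap T_j\cap I_z\in W$. As $z\in C_{j+1}\subseteq C_j$, all $\chi(j,z,t)$ are in $T_j$. By (3), $T^z_{j+1}=T_{j+1}\cap\sigma_z$. So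
$$\{(\zeta,c):\zeta<\beta,\ \chi(j,z,(\zeta,c))\in Z\}=\{(\zeta,c):\zeta\in X\cap T_{j+1}\cap\beta,\ G_\zeta(c)=1\}=y_\beta(T_{j+1})$$
is in $W$. As $\beta$ was arbitrary, $N_{j+1}\subseteq W$.

For the other inclusion let $x\subseteq\delta<\kappa_\sigma$ be a set of ordinals in the mantle of $N_j$. We find a ground that looks like $N_{j+1}$ up to $\sigma$.

**Step 2: remove a set $S$ of coordinates.** We must remove those below $\sigma$ that should go, then every code that could refer to a removed coordinate, and so on. In $L$ let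
$$S_0=(T_j\setminus T_{j+1})\cap\sigma,\quad S_{m+1}=S_m\cup\{\chi(i,z,t)\in T_j:S_m\cap T^z_{i+1}\ne\emptyset\},\quad S=\bigcup_mS_m.$$

*$S\cap T_{j+1}=\emptyset$.* Suppose $S_m\cap T_{j+1}=\emptyset$ and $\chi(i,z,t)\in T_{j+1}$. By (4) for $j+1$, $T^z_{i+1}\subseteq T_{j+1}$ is disjoint from $S_m$. So $\chi(i,z,t)\notin S_{m+1}$.

*$S$ is a set.* By the previous paragraph $S_m\subseteq T_j\setminus T_{j+1}$. By replacement it suffices that for each $\zeta\in T_j\setminus T_{j+1}$ the class of $\chi(i,z,t)\in T_j$ with $\zeta\in T^z_{i+1}$ is a set. For such $\chi(i,z,t)$ we have $i\ge j$ and $z\in C_j$, so $\zeta\in T^z_{j+1}$ by (3). If $\zeta=\chi(j,z',t')$, this never happens. Otherwise $\zeta=\chi(i',z',t')$ with $i'>j$, or $\zeta=\varepsilon(n,z')$, and comparing the conditions for $T_j$ and $T_{j+1}$ we get $z'\in C_j\setminus C_{j+1}$, with $n\ge j+1$ in the second case. Then $\zeta\in T^z_{j+1}$ says $\Lambda_{z'}\prec_{j+1}\Lambda_z$, with $z\in C_j$. By Lemma 2 such $z$ are bounded.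

**Step 3: $N(T_j\setminus S)$ is a ground of $N_j$.** Let $T'=T_j\setminus S$. It is closed: if $\chi(i,z,(\zeta,c))\in T'$ and $\zeta\in T^z_{i+1}$, then $\zeta\in T_j$ by (4), and $\zeta\in S$ would put $\chi(i,z,(\zeta,c))$ into $S$. So $y(T')$ is a record and $N(T')\subseteq N_j$. Choose $\tau\ge\sigma$ with $S\subseteq\tau$. Above $\tau$ the classes $T_j$ and $T'$ agree, so for $\beta\ge\tau$, $y_\beta(T_j)$ is computed from $y_\beta(T')$ and $y_\tau(T_j)$. Lemma 8 applies.

**Step 4: conclude $x\in N_{j+1}$.** By Step 3, $x\in N(T')$. By Lemma 5(b), $x\in L[y_\sigma(T')]$. By the choice of $S_0$ and $S\cap T_{j+1}=\emptyset$, $T'\cap\sigma=T_{j+1}\cap\sigma$. So $x\in L[y_\sigma(T_{j+1})]\subseteq N_{j+1}$. By Step 1, $N_{j+1}$ is contained in the mantle, and Lemma 9 gives equality. $\square$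

## 10. Theorem A for $\gamma=\omega$

**Definability of $N_j$ in $N_0=L[G^*]$.** The case $j=0$ is trivial. Let $j\ge1$. In $N_0$, by Lemma 6 with $T_0=\mathrm{Ord}$, $X=\{\xi:2^{\kappa_\xi}\ne\kappa_\xi^+\}$ is definable. For $z\in C_j\subseteq C_1$, $T^z_1=T_1\cap\sigma_z\supseteq T_j\cap\sigma_z$, so
$$y_{\sigma_z}(T_j)=\{(\zeta,c):\zeta\in T_j\cap\sigma_z,\ \chi(0,z,(\zeta,c))\in X\}.$$
Hence $N_j=\bigcup_{z\in C_j}L[y_{\sigma_z}(T_j)]$ is definable over $(L[G^*],\in)$, by a formula depending on $j$.

By Lemma 14 and induction, $M^j=N_j$ for all $j<\omega$; these are definable classes satisfying ZFC. Finally $\varepsilon(n,z)\in X$ always, and $\varepsilon(n,z)\in T_j$ iff $z\in C_{\min(n,j)}$. This holds for all $j$ iff $z\in C_n$. By Lemma 11, $M^\omega=\bigcap_jN_j$ defines $\mathrm{Sat}_L$. This proves Theorem A for $\gamma=\omega$. $\blacksquare$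

## 11. Two obstacles beyond $\omega$: cofinality and limit stages

Let now $\gamma$ be an arbitrary limit ordinal. Codes should have ranks $i<\gamma$, but truth has only $\omega$ levels. So replace the level $j$ in the definition of $T_j$ by $\nu(j)$, for a nondecreasing function $\nu:\gamma\to\omega$ with $\nu(0)=0$ and $\nu(j+1)\le\nu(j)+1$. For Lemma 11 we need $\nu$ unbounded in $\omega$.

**Cofinality.** If $\mathrm{cf}(\gamma)>\omega$, there is no such $\nu$: choose $\eta_n<\gamma$ with $\nu(\eta_n)\ge n$; then $\eta=\sup_n\eta_n<\gamma$ and $\nu(\eta)\ge n$ for all $n$. This is not merely a defect of the method.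

**Theorem C.** Let $N$ be a transitive model of ZFC such that $(N,\in,\mathrm{Sat}_N)$ satisfies ZFC (schemata in the expanded language), and $\gamma$ a limit ordinal such that each $M^\eta$ ($\eta<\gamma$), computed in $N$, is a definable class of $N$ satisfying ZFC, but $M^\gamma$ is not definable over $N$. Then $\mathrm{cf}^N(\gamma)=\omega$. In particular this holds if $N\supseteq L$ cannot define $\mathrm{Sat}_L$ but $M^\gamma$ can.

*Proof.* Suppose $\mathrm{cf}^N(\gamma)>\omega$. Work in $(N,\in,\mathrm{Sat}_N)$. For a code $(\varphi,p)$ let $\mathrm{Ext}(\varphi,p)=\{x:N\models\varphi(x,p)\}$. Truth in $\mathrm{Ext}(\varphi,p)$ is expressible with $\mathrm{Sat}_N$ by relativizing formulas. Call a sequence $s$ of codes of length $\eta+1$ *good* if $\mathrm{Ext}(s(0))=N$, $\mathrm{Ext}(s(\xi+1))$ is the mantle of $\mathrm{Ext}(s(\xi))\models$ ZFC, and intersections are taken at limits. By induction a good $s$ has $\mathrm{Ext}(s(\xi))=M^\xi$ for all $\xi\le\eta$.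

A good sequence of length $\eta+1$ exists for each $\eta<\gamma$, by induction. At successors append a code of $M^{\eta+1}$. At a limit $\eta$, by Collection and AC choose good sequences $s_\xi$ of length $\xi+1$ for $\xi<\eta$, use the codes $s_\xi(\xi)$, and append a code of $M^\eta$, which exists by hypothesis. Again by Collection and AC there is $\langle(\varphi_\eta,p_\eta):\eta<\gamma\rangle\in N$ with $\mathrm{Ext}(\varphi_\eta,p_\eta)=M^\eta$. There are only countably many formulas and $\mathrm{cf}(\gamma)>\omega$, so for some $\varphi$ the set $B=\{\eta:\varphi_\eta=\varphi\}\in N$ is unbounded in $\gamma$. Then $M^\gamma=\{x:\forall\eta\in B\ N\models\varphi(x,p_\eta)\}$ is definable over $(N,\in)$ from $\langle p_\eta:\eta\in B\rangle$, a contradiction.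

For the last sentence: if $M^\gamma$ defines $\mathrm{Sat}_L$ and were definable over $N$, then $N$ would define $\mathrm{Sat}_L$. $\square$

The remedy is to make $\gamma$ countable by a generic $g:\omega\to\gamma$ and to define $\nu$ from $g$.

**Limit stages.** Even with cofinality $\omega$ there is trouble. Take $\gamma=\omega+\omega$, $\nu(j)=0$ for $j\le\omega$, $\nu(\omega+n)=n$, and repeat Section 8 with ranks $i<\gamma$, with $\prec_{\nu(j)}$, $\prec_{\min(n,\nu(j))}$ in $T^z_j$, and with $C_{\nu(j)}$ in place of $C_j$ in (3) and (4). Lemma 12 and its proof are unchanged. Then $T_\omega=\bigcap_nT_n$, so one hopes that $\bigcap_nN(T_n)=N(T_\omega)$. This is false.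

Let $\zeta=\varepsilon(0,0)$, choose $c$ with $G_\zeta(c)=1$, and for $i<\omega$ let $\zeta_i=\chi(i,1,(\zeta,c))$. As $\Lambda_0\prec_0\Lambda_1$, $\zeta\in T^1_{i+1}$, so $\zeta_i\in X$. For $n<\omega$, $\zeta_i\in T_n$ iff $i\ge n$, and $\zeta_i\notin T_\omega$. Let $\sigma=\sigma_2$ and
$$Y=\{q\in\mathbb A_{[0,\sigma)}:\mathrm{dom}\,q=\{\zeta_i:i<\omega\},\ q(\zeta_i)\subseteq G_{\zeta_i}\text{ for all but finitely many }i\}.$$
$N(T_n)$ contains $\langle G_{\zeta_i}:i\ge n\rangle$, which suffices to compute $Y$. So $Y\in\bigcap_nN(T_n)$. Suppose $Y\in N(T_\omega)$. As $Y$ is a subset of a constructible set of size $<\kappa_\sigma$, Lemma 5(b) gives $Y\in L[y_\sigma(T_\omega)]$, say $Y$ is the $o$-th element of $L[y_\sigma(T_\omega)]$ in its canonical well-order. Some $p\in\hat G_\sigma$ forces this of the canonical names. Choose $\langle e_i\rangle\in L$ with $e_i\notin\mathrm{dom}\,p(\zeta_i)$ (where $p(\zeta_i)=\emptyset$ if undefined), and let $b_i=G_{\zeta_i}(e_i)$. By full support some condition in $\hat G_\sigma$ decides all $b_i$, so $\langle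 b_i\rangle\in L$. Let $q$ be $p$ with $p(\zeta_i)$ replaced by $p(\zeta_i)\cup\{(e_i,1-b_i)\}$ for all $i$, and flip by Lemma 4. The new generic contains $q\le p$, and only the $G_{\zeta_i}$, $\zeta_i\notin T_\omega$, have changed. Since $T_\omega$ is closed, $y_\sigma(T_\omega)$ is computed by recursion from the $G_\xi$ with $\xi\in T_\omega$, so it has not changed, and the new value of $Y$ equals the old one. But $\{(\zeta_i,\{(e_i,b_i)\}):i<\omega\}$ is in the old $Y$ and not in the new one, a contradiction.

So $\bigcap_nN(T_n)$ always retains *the generic modulo finitely many ranks*. The remedy is to put this information into all the models and to code it, together with $g$, in all of them. The rest of the proof shows that nothing else is retained.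

## 12. Collapsing $\gamma$ and keeping the generic modulo finitely many ranks

Fix a limit ordinal $\gamma>0$ and start the construction anew. Let $\mu=|\gamma|$ and let $\mathbb C=\mathrm{Col}(\omega,\gamma)$ be the finite partial functions $\omega\to\gamma$. Sections 5 to 7 apply. Now $\hat G=(g,\langle G_\xi\rangle_\xi)$ with $g:\omega\to\gamma$ onto.

**Levels.** In $L[g]$ put $\gamma_0=0$, $\gamma_{n+1}=\max(\gamma_n,g(n))+1$. These are strictly increasing and cofinal in $\gamma$. Let $\nu(\eta)=\max\{n:\gamma_n\le\eta\}$ for $\eta<\gamma$. Then $\nu(0)=0$, $\nu$ is nondecreasing and unbounded in $\omega$, and $\nu(\eta+1)\le\nu(\eta)+1$. Since $\gamma_n$ is a successor for $n\ge1$, at each limit $\eta$ the function $\nu$ is constant on $[\xi_0,\eta]$ for some $\xi_0<\eta$. For example, if $g$ begins with $5,2,\omega$, then $\gamma_1=6$, $\gamma_2=7$, $\gamma_3=\omega+1$, and $\nu=2$ on $[7,\omega]$.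

**Coordinates.** Let $\sigma_0=0$, let $\sigma$ be continuous, let
$$\mathrm{Targ}_z=\{(0,m,\delta):m<\omega,\delta<\gamma\}\cup\{(1,q):q\in\mathbb A_{[0,\sigma_z)}\}\cup\{(2,\zeta,c):\zeta<\sigma_z,c<\kappa_\zeta^{++}\},$$
and $\sigma_{z+1}=\sigma_z+\omega+|\gamma\times\mathrm{Targ}_z|$. Via $L$-least bijections each ordinal in $I_z=[\sigma_z,\sigma_{z+1})$ is uniquely $\varepsilon(n,z)$ ($n<\omega$) or $\chi(i,z,t)$ ($i<\gamma$, $t\in\mathrm{Targ}_z$). Targets of the first kind will code $g$, of the second kind the generic modulo finitely many ranks, of the third kind bits of objects. *Ranks*: $\mathrm{rk}(\chi(i,z,t))=i$ and $\mathrm{rk}(\varepsilon(n,z))=\gamma+n$.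

**The classes $T_j$.** For $z\in\mathrm{Ord}\cup\{\infty\}$ and $j<\gamma$ let
$$T^z_j=\{\varepsilon(n,z'):z'<z,\ \Lambda_{z'}\prec_{\min(n,\nu(j))}\Lambda_z\}\cup\{\chi(i',z',t'):z'<z,\ i'\ge j,\ \Lambda_{z'}\prec_{\nu(j)}\Lambda_z\},$$
and $T_j=T^\infty_j$. For $z<\infty$, $T^z_j$ is a set, uniformly definable in $L[g]$. Each $T_j$ is a class definable over $L$ from $\gamma,j$, with formula depending on $\nu(j)$. Moreover $T_0=\mathrm{Ord}$. As before, since $\nu$ is nondecreasing,
$$j\le j'\Rightarrow T^z_{j'}\subseteq T^z_j,\qquad z\in C_{\nu(j)}\Rightarrow T^z_j=T_j\cap\sigma_z.\tag{5}$$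
For the second part: for $k\le\nu(j)$ and $z'<z$, $\Lambda_z\prec_kL$ gives that $\Lambda_{z'}\prec_k\Lambda_z$ iff $\Lambda_{z'}\prec_kL$.

**The generic modulo finitely many ranks.** For $q\in\mathbb A_{[0,\beta)}$ let $\mathrm{err}(q)=\{\mathrm{rk}(\zeta):\zeta\in\mathrm{dom}\,q,\ q(\zeta)\not\subseteq G_\zeta\}$. Let $\hat y=\{q:\mathrm{err}(q)\text{ finite}\}$ and $\hat y^\beta=\hat y\cap\mathbb A_{[0,\beta)}$. For example, every $q$ with a single coordinate is in $\hat y$, since it has at most one erroneous rank; a $q$ that is wrong at one coordinate of each rank $i<\omega$ is not.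

**The class $X$.** Recursively:

* $\varepsilon(n,z)\in X$ always;
* $\chi(i,z,(0,m,\delta))\in X$ iff $g(m)=\delta$;
* $\chi(i,z,(1,q))\in X$ iff $q\in\hat y$;
* $\chi(i,z,(2,\zeta,c))\in X$ iff $\zeta\in T^z_{i+1}$, $\zeta\in X$ and $G_\zeta(c)=1$.

Thus $X\cap\beta$ and $\hat y^\beta$ are computed from $\hat G_\beta$.

**Amenable and closed classes.** $T\subseteq\mathrm{Ord}$ is *amenable* if $T\cap\beta\in L[g]$ for all $\beta$, and *closed* if $\chi(i,z,(2,\zeta,c))\in T$ and $\zeta\in T^z_{i+1}$ imply $\zeta\in T$. All $T$ considered are amenable and definable over $\hat V$. Each $T_\eta$ is amenable, being definable over $L$, and closed: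
$$\chi(i,z,t)\in T_\eta\ \Rightarrow\ i\ge\eta,\ z\in C_{\nu(\eta)},\ T^z_{i+1}\subseteq T^z_\eta=T_\eta\cap\sigma_z.\tag{6}$$

**The models.** Let $y_\beta(T)$ code, as a disjoint union, $g$, $\hat y^\beta$, $X\cap T\cap\beta$ and $\{(\zeta,c):\zeta\in X\cap T\cap\beta,\ G_\zeta(c)=1\}$.

**Lemma 15.** If $T$ is closed, then $y(T)$ is a record with $\mathrm{on}(y(T))=X\cap T$.

*Proof.* (R1): $y_\beta(T)$ is computed from $\hat G_\beta$ and $T\cap\beta\in L[g]$, and it is a subset of a constructible set of size $\le\rho_\beta^+$, as $|\mathbb A_{[0,\beta)}|\le\rho_\beta^+$. (R2): restrict.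

(R3): $q\in\hat y^\tau$ iff $q|\sigma\in\hat y^\sigma$ and $\mathrm{err}(q|[\sigma,\tau))$ is finite. So $\hat y^\tau$ is computable from $\hat y^\sigma$ and $\hat G_{[\sigma,\tau)}$. Then $X\cap T\cap[\sigma,\tau)$ is computed by recursion, using $T\cap\tau\in L[g]$. For $\xi=\chi(i,z,(2,\zeta,c))\in T$ we have $\zeta<\sigma_z\le\xi$, and $\xi\in X$ iff $\zeta\in T^z_{i+1}$, $\zeta\in X\cap T$ (by closedness) and $G_\zeta(c)=1$. This is read off from $y_\sigma(T)$ if $\zeta<\sigma$, and from earlier steps and $\hat G_{[\sigma,\tau)}$ otherwise. The other clauses use $g$ and $\hat y^\tau$.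

(R4): if $\xi\in X\cap T$, then $G_\xi\in L[y_{\xi+1}(T)]$. If $\xi\notin X\cap T$, the last two components of $y_{\xi+1}(T)$ and $y_\xi(T)$ agree; and since the single coordinate $\xi$ has one rank, $q\in\hat y^{\xi+1}$ iff $q|\xi\in\hat y^\xi$. So $y_{\xi+1}(T)\in L[y_\xi(T)]$. By Lemma 6 the two cases of (R4) exclude each other, so $\mathrm{on}(y(T))=X\cap T$. $\square$

Write $N(T)=N(y(T))$ and $N_\eta=N(T_\eta)$ for $\eta<\gamma$. If $T\subseteq T'$ are closed, then $y_\beta(T)\in L[y_\beta(T')]$, since $T\cap\beta\in L[g]$ and $g$ is coded in $y_\beta(T')$. So $N(T)\subseteq N(T')$.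

**Lemma 16.** There are a class forcing $\mathbb P$ definable over $L$ from $\gamma$ and an $L$-generic filter $G^*\subseteq\mathbb P$ with $L[G^*]=N_0\models$ ZFC.

*Proof.* We apply Lemma 10. For $\hat{\mathbb P}_\beta$-generic $H$ let
$$G^*_\beta(H)=\{(c,q)\in\hat{\mathbb P}_\beta:c\subseteq g,\ q\in\hat y,\ q(\zeta)\subseteq G_\zeta\text{ for all }\zeta\in X\cap\mathrm{dom}\,q\},$$
everything computed from $H$. (T1) and (T2) are clear.

(T3): let $(c,q)\in G^*_\beta(H)$ and $H^\circ=H^q$ from Lemma 4; then $(c,q)\in H^q$. The changed coordinates $\zeta$ have $q(\zeta)\not\subseteq G_\zeta$. So they have finitely many ranks, as $q\in\hat y$, and they are not in $X$. Hence $\hat y^\beta$ is unchanged. By recursion $X\cap\beta$ and all $G_\zeta$ with $\zeta\in X$ are unchanged, since the rule for $X$ uses only $g$, $\hat y$ and $G_\zeta$ with $\zeta\in X$. So $G^*_\beta(H^q)=G^*_\beta(H)$.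

Lemma 10 gives $\mathbb P$ and $G^*$ with $L[G^*]=\bigcup_\beta L[G^*_\beta]$. It remains to see $L[G^*_\beta]=L[y_\beta(\mathrm{Ord})]$. "$\subseteq$" is clear. Conversely:

* $g=\bigcup\{c:(c,\emptyset)\in G^*_\beta\}$.
* Single-coordinate conditions are always in $\hat y$. So $\zeta\in X$ iff not both $(\emptyset,\{(\zeta,\{(0,b)\})\})$, $b<2$, are in $G^*_\beta$. For $\zeta\in X$: $G_\zeta(e)=b$ iff $(\emptyset,\{(\zeta,\{(e,b)\})\})\in G^*_\beta$.
* $q\in\hat y^\beta$ iff there are a finite set $J$ of ranks and $q'$ with $(\emptyset,q')\in G^*_\beta$ that agrees with $q$ off the coordinates of rank in $J$. For "$\Rightarrow$" delete from $q$ the coordinates with rank in $J=\mathrm{err}(q)$; the result has no errors. For "$\Leftarrow$", $q'\in\hat y$ and $\mathrm{err}(q)\subseteq\mathrm{err}(q')\cup J$.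

As $T_0=\mathrm{Ord}$, $L[G^*]=N_0$, which satisfies ZFC by Lemma 5. $\square$

## 13. The mantle of $N_\eta$ is $N_{\eta+1}$ for all $\eta<\gamma$

**Lemma 17.** For each $\eta<\gamma$ the mantle of $N_\eta$ is $N_{\eta+1}$.

*Proof.* **Step 1: every ground $W$ of $N_\eta$ contains $N_{\eta+1}$.** Let $N_\eta$ be generic over $W$ for a poset of size $\theta$ in $W$, and let $\beta$ be given. Choose $z\in C_{\nu(\eta+1)}$ with $\sigma_z\ge\beta$ and $\kappa_{\sigma_z}>\theta$. By Lemmas 7 and 15, $Z=X\cap T_\eta\cap I_z\in W$. As $z\in C_{\nu(\eta+1)}\subseteq C_{\nu(\eta)}$, all $\chi(\eta,z,t)$ are in $T_\eta$. So in $W$ one reads off $g$ (from $\chi(\eta,z,(0,m,\delta))\in Z$), $\hat y^{\sigma_z}$ (from $\chi(\eta,z,(1,q))\in Z$), and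
$$\{(\zeta,c):\zeta<\beta,\ \chi(\eta,z,(2,\zeta,c))\in Z\}=\{(\zeta,c):\zeta\in X\cap T_{\eta+1}\cap\beta,\ G_\zeta(c)=1\},$$
because $T^z_{\eta+1}=T_{\eta+1}\cap\sigma_z$ by (5). The domain of this relation is $X\cap T_{\eta+1}\cap\beta$, since each $G_\zeta$ takes the value 1. So $y_\beta(T_{\eta+1})\in W$. As $\beta$ was arbitrary, $N_{\eta+1}\subseteq W$.

For the converse let $x\subseteq\delta<\kappa_\sigma$ be a set of ordinals in the mantle. Put $k=\nu(\eta)$.

**Step 2: find the set $S$ of coordinates to remove.** In $L[g]$ let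
$$S_0=(T_\eta\setminus T_{\eta+1})\cap\sigma,\quad S_{m+1}=S_m\cup\{\chi(i,z,t)\in T_\eta:S_m\cap T^z_{i+1}\ne\emptyset\},\quad S=\bigcup_mS_m\subseteq T_\eta.$$

*$S\cap T_{\eta+1}=\emptyset$.* Suppose $S_m\cap T_{\eta+1}=\emptyset$ and $\chi(i,z,t)\in T_{\eta+1}$. By (6) for $\eta+1$, $T^z_{i+1}\subseteq T^z_{\eta+1}=T_{\eta+1}\cap\sigma_z$ is disjoint from $S_m$. So $\chi(i,z,t)\notin S_{m+1}$.

*$S$ is a set.* By the previous paragraph $S_m\subseteq T_\eta\setminus T_{\eta+1}$ for all $m$. By replacement in $L[g]$ it suffices that for each $\zeta\in T_\eta\setminus T_{\eta+1}$ the class of $\chi(i,z,t)\in T_\eta$ with $\zeta\in T^z_{i+1}$ is a set. For such $\chi(i,z,t)$ we have $i\ge\eta$ and $z\in C_k$, so $\zeta\in T^z_{\eta+1}$ by (5). If $\zeta=\chi(\eta,z',t')$, this never happens, since the codes in $T^z_{\eta+1}$ have rank $\ge\eta+1$. Otherwise $\zeta$ is $\chi(i',z',t')$ with $i'>\eta$, or $\varepsilon(n,z')$. As $\zeta\in T_\eta\setminus T_{\eta+1}$, the levels must differ, so $\nu(\eta+1)=k+1$, and $z'\in C_k\setminus C_{k+1}$,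 with $n\ge k+1$ in the second case. Then $\zeta\in T^z_{\eta+1}$ gives $\Lambda_{z'}\prec_{k+1}\Lambda_z$ with $z\in C_k$. By Lemma 2 such $z$ are bounded.

**Step 3: $N(T')$ with $T'=T_\eta\setminus S$ is a ground of $N_\eta$.** $T'$ is amenable and definable over $\hat V$. It is closed: if $\chi(i,z,(2,\zeta,c))\in T'$ and $\zeta\in T^z_{i+1}$, then $\zeta\in T_\eta$ by (6), and $\zeta\in S$ would put $\chi(i,z,(2,\zeta,c))$ into $S$. So $y(T')$ is a record, and $N(T')\subseteq N_\eta$. Let $\tau\ge\sigma$ with $S\subseteq\tau$. For $\beta\ge\tau$, $y_\beta(T_\eta)$ is computed from $y_\beta(T')$, which gives $g$, $\hat y^\beta$ and everything about coordinates in $[\tau,\beta)$, where $T_\eta$ and $T'$ agree, and from $y_\tau(T_\eta)$. By Lemma 8, $N(T')$ is a ground of $N_\eta$ as computed in $N_\eta$.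

**Step 4: conclude.** So $x\in N(T')$, and $x\in L[y_\sigma(T')]$ by Lemma 5(b). Since $S\supseteq(T_\eta\setminus T_{\eta+1})\cap\sigma$ and $S\cap T_{\eta+1}=\emptyset$, we have $T'\cap\sigma=T_{\eta+1}\cap\sigma$. So $x\in L[y_\sigma(T_{\eta+1})]\subseteq N_{\eta+1}$. By Step 1, $N_{\eta+1}$ is contained in the mantle. Lemma 9 gives equality. $\square$

## 14. Intersections at limit stages

The next lemma says that $\hat y$ is all the additional information an intersection can retain. Its proof uses a flip that is invisible to one of the models being intersected.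

**Lemma 18.** Let $\langle R_n:n<\omega\rangle$ be a decreasing sequence of closed classes and $R\subseteq\bigcap_nR_n$ a closed class, all amenable and definable over $\hat V$, with $\langle R_n\cap\sigma:n<\omega\rangle\in L[g]$ for every $\sigma$. Suppose that for every finite set $J$ of ranks there is $n$ such that every $\zeta\in R_n$ with $\mathrm{rk}(\zeta)\in J$ is in $R$. Then $\bigcap_nN(R_n)=N(R)$.

*Proof.* Since $R\subseteq R_n$, $N(R)\subseteq\bigcap_nN(R_n)$. By Lemma 9 it suffices to show that a set of ordinals $x\in\bigcap_nN(R_n)$ is in $N(R)$. Let $x\subseteq\delta<\kappa_\sigma$.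

**Step 1: one condition that describes $x$ through all models at once.** By Lemma 5(b), $x\in L[y_n]$ for all $n$, where $y_n=y_\sigma(R_n)$. Let $F(o,y)$ be the $o$-th element of $L[y]$ in its canonical well-order, and $o_n$ least with $F(o_n,y_n)=x$. Since $\langle R_n\cap\sigma\rangle_n\in L[g]$, the sequences $\langle y_n\rangle_n$ and $\langle o_n\rangle_n$ are in $L[\hat G_\sigma]$. Apply (E) with $\lambda=|\gamma|$: $\mathrm{Col}(\omega,\gamma)$ has size $|\gamma|$, so it is $|\gamma|^+$-c.c.; $\mathbb A_{[0,\sigma)}$ is $<\!\kappa_0$-closed and $\kappa_0>|\gamma|$. So $\langle o_n\rangle_n\in L[g]$. Work over $L[g]$ with $\mathbb A_{[0,\sigma)}$, for which $\hat G_{[0,\sigma)}$ is generic over $L[g]$. Let $p\in\hat G_{[0,\sigma)}$ force "$F(o_n,\dot y_n)=F(o_0,\dot y_0)=:\dot x$ for all $n$", where $\dot y_n$ is the canonical name of $y_n$.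

**Step 2: define a candidate $x'\in N(R)$.** Let
$$x'=\{\alpha<\delta:\exists q\le p\ [\,q\in\hat y^\sigma,\ q(\zeta)\subseteq G_\zeta\ \forall\zeta\in X\cap R\cap\mathrm{dom}\,q,\ q\Vdash_{L[g]}\alpha\in\dot x\,]\}.$$
The relation $\{(q,\alpha):q\le p,\alpha<\delta,q\Vdash_{L[g]}\alpha\in\dot x\}$ is in $L[g]$, and the rest is read off from $y_\sigma(R)$. So $x'\in L[y_\sigma(R)]\subseteq N(R)$.

**Step 3: $x\subseteq x'$.** If $\alpha\in x$, some $q\le p$ in $\hat G_{[0,\sigma)}$ forces $\alpha\in\dot x$. It has no errors, so it witnesses $\alpha\in x'$.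

**Step 4: $x'\subseteq x$.** Let $q$ witness $\alpha\in x'$, let $J=\mathrm{err}(q)$, a finite set, and let $n$ be as in the hypothesis for $J$. Flip $\hat G_\sigma$ by Lemma 4 with respect to $q$, obtaining $\hat G'$, generic over $L[g]$, with $q\in\hat G'$. The changed coordinates have rank in $J$, so $\hat y^\sigma$ is unchanged. A changed coordinate $\zeta\in R_n$ lies in $R$ by the choice of $n$; since $q(\zeta)\not\subseteq G_\zeta$, the condition on $q$ gives $\zeta\notin X$.

Now, by recursion on $\xi\in R_n\cap\sigma$, membership $\xi\in X$ is the same for $\hat G'$ and $\hat G$, and $G'_\xi=G_\xi$ if $\xi\in X$. For the second part: a changed coordinate in $R_n$ is not in $X$. For the first part: the clauses for $\varepsilon$ and for targets $(0,m,\delta)$, $(1,q')$ use only $g$ and $\hat y^\sigma$. For $\xi=\chi(i,z,(2,\zeta,c))$: if $\zeta\notin T^z_{i+1}$, then $\xi\notin X$ in both cases ($T^z_{i+1}$ depends only on $g$); otherwise $\zeta\in R_n$ by closedness, and the recursion hypothesis applies to $\zeta<\xi$.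

Hence $y_n$ is the same for $\hat G$ and $\hat G'$. As $p\ge q\in\hat G'$, $\dot x^{\hat G'}=F(o_n,y_n)=x$. And $q\Vdash\alpha\in\dot x$ gives $\alpha\in x$.

So $x=x'\in N(R)$. $\square$

**Corollary 19.** For limit $\eta<\gamma$: $\bigcap_{\xi<\eta}N_\xi=N_\eta$.

*Proof.* $\gamma$ is countable in $L[g]$, so pick an increasing $\langle\xi_n\rangle\in L[g]$ cofinal in $\eta$ with $\nu$ constant, say with value $k$, on $[\xi_0,\eta]$. Let $R_n=T_{\xi_n}$ and $R=T_\eta$. As $\nu$ is constant, $\langle R_n\cap\sigma\rangle_n$ is defined in $L[g]$ by a single formula, using only $C_0,\dots,C_k$. Given a finite $J$, choose $n$ with $\xi_n>\max(J\cap\eta)$ (any $n$ if $J\cap\eta=\emptyset$). If $\zeta\in T_{\xi_n}$ and $\mathrm{rk}(\zeta)\in J$, then $\mathrm{rk}(\zeta)\ge\xi_n$, hence $\mathrm{rk}(\zeta)\ge\eta$; and as $\nu(\xi_n)=\nu(\eta)$, $\zeta\in T_\eta$. So Lemma 18 applies, and $\bigcap_{\xi<\eta}N_\xi=\bigcap_nN_{\xi_n}$ because the $N_\xi$ decrease. $\square$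

Compare with Section 11: the set $Y$ there is computed from $\hat y$, so it now belongs to all the models.

## 15. Proof of Theorem A for arbitrary $\gamma$

**Step 1: each $N_\eta$ is definable over $(L[G^*],\in)$.** $N_0=L[G^*]$ by Lemma 16. Let $\eta\ge1$ and $k=\nu(\eta)$. In $N_0$, by Lemmas 6 and 15 with $T_0=\mathrm{Ord}$, $X=\{\xi:2^{\kappa_\xi}\ne\kappa_\xi^+\}$ is definable from $\gamma$. For $z\in C_k\subseteq C_{\nu(1)}$, (5) gives $T^z_1=T_1\cap\sigma_z\supseteq T_\eta\cap\sigma_z$. So from $X$ one reads off $\hat y^{\sigma_z}=\{q:\chi(0,z,(1,q))\in X\}$ and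
$$\{(\zeta,c):\zeta\in T_\eta\cap\sigma_z,\ \chi(0,z,(2,\zeta,c))\in X\}=\{(\zeta,c):\zeta\in X\cap T_\eta\cap\sigma_z,\ G_\zeta(c)=1\}.$$
Hence $y_{\sigma_z}(T_\eta)$ is definable in $N_0$ from $z,\gamma,g,\eta$ by a formula depending only on $k$, and $N_\eta=\bigcup_{z\in C_k}L[y_{\sigma_z}(T_\eta)]$ is definable over $(L[G^*],\in)$.

**Step 2: $M^\eta=N_\eta$ for all $\eta<\gamma$.** By induction: $M^0=N_0$; successors by Lemma 17; limits by Corollary 19. So every $M^\eta$, $\eta<\gamma$, is a definable class of $L[G^*]$, and it satisfies ZFC by Lemma 5.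

**Step 3: $M^\gamma=\bigcap_{\eta<\gamma}N_\eta$ defines $\mathrm{Sat}_L$.** We check the hypothesis of Lemma 11 for the records $y(T_\eta)$. Always $\varepsilon(n,z)\in X$, and $\varepsilon(n,z)\in T_\eta$ iff $z\in C_{\min(n,\nu(\eta))}$. If $z\in C_n$, this holds for all $\eta$. If $z\notin C_n$, choose $\eta<\gamma$ with $\nu(\eta)\ge n$; then $\varepsilon(n,z)\notin T_\eta$. So Lemma 11 applies.

This proves Theorem A: the conjecture is true for every limit ordinal $\gamma$. $\blacksquare$

## 16. Non-definability of $M^\gamma$, and when $M^\gamma$ satisfies ZFC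

The following complements were not used above. The notation is that of Sections 12 to 15.

**Theorem B.** In the model of Theorem A:

* (i) $M^{\eta+1}\subsetneq M^\eta$ for all $\eta<\gamma$; and for each $k$, $\langle M^\eta:\max(1,\gamma_k)\le\eta<\gamma_{k+1}\rangle$ is uniformly definable.
* (ii) $\mathrm{Sat}_L$ is not definable over $L[G^*]$, nor over any $M^\eta$, $\eta<\gamma$. Hence $M^\gamma$ is not a definable class of $L[G^*]$, and $\langle M^\eta:\eta<\gamma\rangle$ is not uniformly definable.
* (iii) If $M^\gamma\models$ ZFC, then $(L,\mathrm{Sat}_L)\models$ ZFC. Conversely, if $(L,\mathrm{Sat}_L)\models$ ZFC and $\hat G$ is chosen generic for classes definable over $(L,\mathrm{Sat}_L)$, then $M^\gamma\models$ ZFC; in fact $M^\gamma=N(T_\gamma)$ with $T_\gamma=\{\varepsilon(n,z):z\in C_n\}$.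

*Proof.* (i) Take $z\in C_{\nu(\eta)}$, $g(m)=\delta$, and $\zeta=\chi(\eta,z,(0,m,\delta))\in X\cap(T_\eta\setminus T_{\eta+1})$. By Lemma 6, $2^{\kappa_\zeta}=\kappa_\zeta^+$ fails in $N_\eta$ and holds in $N_{\eta+1}$. For the second part, $\nu=k$ on the given interval, and the formula in Step 1 of Section 15 depends only on $k$.

(ii) $L[G^*]=N_0$ and all $M^\eta$ are definable over $\hat V$. So suppose $\mathrm{Sat}_L$ were definable over $\hat V$ by $\varphi(\cdot,\cdot,\tau^{\hat G})$. By the forcing theorem some $p\in\hat G$ forces the single sentence "$\varphi(\cdot,\cdot,\tau)$ satisfies Tarski's clauses for $L$ for all formulas". By induction on $\psi$, for each formula $\psi$,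
$$p\Vdash\forall\vec a\in L\,\bigl(\varphi(\ulcorner\psi\urcorner,\vec a,\tau)\leftrightarrow\psi^L(\vec a)\bigr).$$
So $L\models\psi[\vec a]$ iff $p\Vdash\varphi(\ulcorner\psi\urcorner,\check{\vec a},\tau)$. By definability of forcing, truth in $L$ is definable over $L$, contradicting Tarski. If $M^\gamma$ were definable in $L[G^*]$, Theorem A would make $\mathrm{Sat}_L$ definable there. A uniform definition of $\langle M^\eta:\eta<\gamma\rangle$ would define $M^\gamma$.

(iii) Suppose $M^\gamma\models$ ZFC. $L$ and $\mathrm{Sat}_L$ are definable in $M^\gamma$, so Collection for $(L,\mathrm{Sat}_L)$ follows from Collection in $M^\gamma$ (bound the witnesses by some $L_\alpha$). For Separation, first we see that $\mathrm{Sat}_L$ is amenable. Given $z$, recursion in $M^\gamma$ yields $z_0=z$, $z_{n+1}=\min(C_{n+1}\setminus(z_n+1))$. Then $z^*=\sup_nz_n\in\bigcap_nC_n$, as the $C_n$ are closed and decreasing. So $\Lambda_{z^*}\prec L$, and the restriction of $\mathrm{Sat}_L$ to $\Lambda_z$ is in $L$. By reflection for the hierarchy $(L_\beta,\mathrm{Sat}_L\cap L_\beta)$,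 carried out in $M^\gamma$, for suitable $\beta$
$$\{x\in a:\psi(x)\}=\{x\in a:(L_\beta,\mathrm{Sat}_L\cap L_\beta)\models\psi(x)\}\in L,$$
where $\psi$ is evaluated in $(L,\mathrm{Sat}_L)$ on the left and may have parameters. This is Separation.

Conversely, let $(L,\mathrm{Sat}_L)\models$ ZFC and $\hat G$ be as stated. By Lemma 3, $(L[\hat G],\in,\hat G,\mathrm{Sat}_L)\models$ ZFC. $T_\gamma$ is definable there, and $\langle C_n\cap\beta:n<\omega\rangle\in L$ for each $\beta$ by Separation in $(L,\mathrm{Sat}_L)$. So $T_\gamma$ is amenable, and it is closed since it contains no $\chi$'s. With definability over $(\hat V,\mathrm{Sat}_L)$ in place of $\hat V$, the proofs of Lemmas 15, 5(a) and 18 go through word for word for $T_\gamma$, because they use of definability only that replacement holds for the predicates involved. So $N(T_\gamma)\models$ ZFC. Apply Lemma 18 to $R_n=T_{\gamma_n}$ and $R=T_\gamma$; here $T_\gamma\subseteq T_{\gamma_n}$ and $\langle T_{\gamma_n}\cap\sigma\rangle_n\in L[g]$. Given a finite $J$, choose $n$ with $\gamma_n>\max(J\cap\gamma)$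 (no requirement if $J\cap\gamma=\emptyset$) and $n\ge n'$ whenever $\gamma+n'\in J$. If $\zeta\in T_{\gamma_n}$ and $\mathrm{rk}(\zeta)\in J$, then $\zeta$ is not a $\chi(i,z,t)$, since those in $T_{\gamma_n}$ have rank $i\ge\gamma_n$. So $\zeta=\varepsilon(n',z)$ with $n'\le n=\nu(\gamma_n)$, hence $z\in C_{n'}$ and $\zeta\in T_\gamma$. Therefore $M^\gamma=\bigcap_nN_{\gamma_n}=N(T_\gamma)$. $\square$
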